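\title{There is no maximal $K$-degree}

\begin{abstract}
For infinite binary sequences $X,Y$, write $X\le_K Y$ if the prefix-free Kolmogorov complexity of each initial segment of $X$ is at most that of the initial segment of $Y$ of the same length, up to an additive constant. We show that the resulting degree structure has no maximal element; in particular, no 2-random degree is maximal. The main tool is a computable measure-preserving homeomorphism $F$ of Cantor space that permutes finite blocks of bits. It never lowers the complexity of an initial segment by more than a constant, and it raises the complexity by $\log n-7\log\log n-O(1)$ at infinitely many lengths $n$ for every $X$ whose initial segments are incompressible infinitely often. For 1-random $X$ this gap is optimal up to $O(\log\log n)$. A variant of the construction embeds every countable partial order strictly above any given degree.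
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $K(\sigma)$ be the prefix-free Kolmogorov complexity of a finite binary string $\sigma$: the length of a shortest self-delimiting program that prints $\sigma$. For a \emph{real}, that is, a sequence $X\in2^\omega$, let $X\upharpoonright n$ be the string of its first $n$ bits. The function $n\mapsto K(X\upharpoonright n)$ records how much information the initial segments of $X$ carry, and comparing these functions is a way of saying that one real is at least as random as another. Write
\[
X\le_K Y\quad\text{if there is a constant $c$ with } K(X\upharpoonright n)\le K(Y\upharpoonright n)+c\text{ for all }n .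
\]
This is a preorder. We write $X\equiv_K Y$ if $X\le_K Y$ and $Y\le_K X$, and $X<_K Y$ if $X\le_K Y$ and $Y\not\le_K X$. The classes of $\equiv_K$ are the \emph{$K$-degrees}, partially ordered by $\le_K$. A $K$-degree is \emph{maximal} if no $K$-degree lies strictly above it.

The bottom of this order is easy to find. If $X$ is computable, then $X\upharpoonright n$ can be computed from $n$, and $n$ from $Y\upharpoonright n$, so $K(X\upharpoonright n)\le K(n)+O(1)\le K(Y\upharpoonright n)+O(1)$ for every $Y$. The top is framed by two inequalities. Every real $Y$ satisfies $K(Y\upharpoonright n)\le n+K(n)+O(1)$, and by Schnorr's theorem a real $R$ is \emph{1-random} (Martin-L\"of random) if and only if $K(R\upharpoonright n)\ge n-O(1)$. So the 1-random reals are closed upward under $\le_K$, and their complexity functions all lie in a window above $n$ of width $K(n)+O(1)$, which is at most about $\log n$.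

A real is \emph{2-random} if it is Martin-L\"of random relative to the halting problem $\emptyset'$, and a 2-random $K$-degree is the $K$-degree of a 2-random real. Two known facts describe the room above random reals: some 1-random reals have uncountable upper cones in the $K$-degrees, whereas the cone above a 2-random real is countable. So very little lies above a 2-random real, and one may well guess that nothing lies strictly above it. The following question comes from \cite{Kdegrees}.
\begin{quote}
\emph{Is there a maximal $K$-degree? Is every 2-random $K$-degree maximal?}
\end{quote}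
The answer to both parts is no. Since the cone above a 2-random $X$ is countable, a degree strictly above $X$ cannot come from a construction that has uncountably many degrees as possible outcomes. This suggests computing the larger real from $X$ by a fixed procedure, and one procedure turns out to work for all sufficiently complex $X$ at once. Logarithms are to base 2. Let
\[
\mathcal A=\{X\in 2^\omega:\ \text{there is $c$ such that } K(X\upharpoonright n)\ge n-c\text{ for infinitely many }n\}.
\]
By Schnorr's theorem, $\mathcal A$ contains every 1-random real and hence every 2-random real.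

\begin{theorem}\label{thm:F}
There are a computable, Lebesgue-measure-preserving homeomorphism $F:2^\omega\to2^\omega$ (a blockwise permutation, so that $F(X)\equiv_T X$) and a constant $c$ such that
\begin{enumerate}
\item[(a)] $K(X\upharpoonright n)\le K(F(X)\upharpoonright n)+c$ for all $X$ and all $n$;
\item[(b)] if $X\in\mathcal A$, then $K(F(X)\upharpoonright n)-K(X\upharpoonright n)\ge\log n-7\log\log n-O(1)$ for infinitely many $n$. Hence $X<_K F(X)$.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:answer}
For every real $X$ there is a real $Y$ with $X<_K Y$; so there is no maximal $K$-degree. If $X$ is 2-random, then $X<_K F(X)$ and $F(X)$ is 2-random; so no 2-random $K$-degree is maximal, not even among the 2-random $K$-degrees.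
\end{theorem}

The construction can be switched on and off independently along infinitely many sets of blocks, which gives much more than one degree above $X$.

\begin{theorem}\label{thm:strong}
\begin{enumerate}
\item[(1)] Every countable partial order embeds into the $K$-degrees strictly above any given $K$-degree. If $X\in\mathcal A$, the embedding above $X$ can be realized by reals of the form $F_A(X)\equiv_T X$, where the maps $F_A$, defined in Section~\ref{sec:maps}, are computable measure-preserving homeomorphisms. For 2-random $X$ this is optimal in cardinality, since the cone above $X$ is countable.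
\item[(2)] The gap in Theorem~\ref{thm:F}(b) is optimal up to $O(\log\log n)$: if $X$ is 1-random and $Y$ is arbitrary, then
\[
K(Y\upharpoonright n)-K(X\upharpoonright n)\le K(n)+O(1)\le\log n+2\log\log n+O(1).
\]
\end{enumerate}
\end{theorem}

The idea is the following. Cut $X$ into blocks, and whenever a block of length $2k$ has the form $0^k\beta$, replace it by $\beta0^k$. In the middle of such a block the new real has already revealed $\beta$ while $X$ has shown only zeros, so the new real is ahead by as much information as $\beta$ carries. Two things have to be arranged. The replacement must extend to a permutation of all blocks under which the new real never falls behind (Sections~\ref{sec:perm} and~\ref{sec:maps}). And $X$ must have infinitely many blocks $0^k\beta$, with $k$ close to the logarithm of the position, in which $\beta$ is nearly incompressible given the past (Section~\ref{sec:zeros}).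

\section{Background on complexity and randomness}\label{sec:background}

Fix a universal prefix-free machine $U$: a partial computable map from strings to strings such that no element of its domain properly extends another, and which simulates every other such machine at the cost of a constant number of extra input bits. Then $K(\sigma)=\min\{|\rho|:U(\rho)=\sigma\}$. The conditional complexity $K(\tau\mid p)$ is defined in the same way from a universal machine that receives $p$ as a second input and has prefix-free domain for each fixed $p$. Numbers and pairs are coded by strings in a fixed computable way, which gives a meaning to $K(n)$, $K(\sigma,\tau)$ and $K(\tau\mid\sigma,q)$. By running all programs in parallel, one sees that the relation $K(\tau\mid p)\le b$ is computably enumerable (c.e.). Constants $O(1)$ may depend on the objects fixed in a statement (the real $X$, the sets $A,B$, the number $e$), but never on lengths or block indices. We use the following standard facts.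

\begin{enumerate}
\item[(F1)] If $f$ is partial computable, then $K(f(\sigma))\le K(\sigma)+O(1)$. Consequently, if a list of at most three strings is computable from $\sigma$, then $K(\tau)\le K(\sigma)+O(1)$ for every $\tau$ on the list: apply the first statement to the three maps that output the first, second and third entry.
\item[(F2)] $K(\sigma\tau)\le K(\sigma)+|\tau|+2\log(|\tau|+1)+O(1)$, and $K(\tau)\le|\tau|+K(|\tau|)+O(1)$. (For the first bound, concatenate a shortest program for $\sigma$, the binary digits of $|\tau|+1$ each written twice and followed by $01$, and $\tau$ itself. For the second, concatenate a shortest program for $|\tau|$ and $\tau$.)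
\item[(F3)] (Levin, G\'acs) $K(\sigma,\tau)=K(\sigma)+K(\tau\mid\sigma,K(\sigma))+O(1)$.
\item[(F4)] For each condition $p$ and each $b$, at most $2^b$ strings $\tau$ satisfy $K(\tau\mid p)\le b$, because $\sum_\tau2^{-K(\tau\mid p)}\le1$ by Kraft's inequality.
\item[(F5)] If the finite sets $T_N$ are c.e.\ uniformly in $N$ and $|T_N|\le2^{t_N}$ with $t_N\in\omega$ computable from $N$, then $K(\sigma)\le t_N+2\log N+O(1)$ for $\sigma\in T_N$ and $N\ge2$. (Give $N$ in self-delimiting form, then the position of $\sigma$ in the enumeration of $T_N$ as a string of exactly $t_N$ bits.)
\item[(F6)] (Schnorr) $R$ is 1-random if and only if $K(R\upharpoonright n)\ge n-O(1)$.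
\end{enumerate}

For a string $\sigma$, the cylinder $[\sigma]$ is the set of reals extending $\sigma$; its Lebesgue measure is $\mu([\sigma])=2^{-|\sigma|}$. A \emph{Martin-L\"of test} is a sequence of open sets $U_j$ with $\mu(U_j)\le2^{-j}$, each given as a union of cylinders that are enumerated computably and uniformly in $j$. A real is 1-random if it lies outside $\bigcap_jU_j$ for every test. It is 2-random if the same holds for all tests whose enumeration may use $\emptyset'$ as an oracle. Every test is a test relative to $\emptyset'$, so 2-random reals are 1-random; there are only countably many tests, so almost every real is 2-random. Finally, $X\equiv_TY$ means that each of $X,Y$ is computable from the other.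

\section{From the map $F$ to the absence of maximal degrees}\label{sec:reduction}

It would not be enough to prove Theorem~\ref{thm:F}(b) for 1-random reals. If $X$ is not 1-random, (F6) says only that $K(X\upharpoonright n)-n$ is unbounded below; it gives no upper bound and so does not place $X$ below anything. The class $\mathcal A$ is chosen so that its complement comes with such a bound.

\begin{lemma}\label{lem:outside}
If $X\notin\mathcal A$ and $R$ is 1-random, then $X<_KR$.
\end{lemma}

\begin{proof}
Since $X\notin\mathcal A$, the inequality $K(X\upharpoonright n)\ge n$ holds for only finitely many $n$. With (F6) this gives $K(X\upharpoonright n)\le n+O(1)\le K(R\upharpoonright n)+O(1)$, so $X\le_KR$. If also $R\le_KX$, then $K(X\upharpoonright n)\ge K(R\upharpoonright n)-O(1)\ge n-O(1)$ for all $n$, which would put $X$ in $\mathcal A$.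
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer} from Theorem~\ref{thm:F}]
If $X\in\mathcal A$, take $Y=F(X)$. If $X\notin\mathcal A$, let $Y$ be any 1-random real and apply Lemma~\ref{lem:outside}.

Let $X$ be 2-random. Then $X\in\mathcal A$, so $X<_KF(X)$. Let $(U_j)$ be a test relative to $\emptyset'$. Since $F$ is a blockwise permutation, $F^{-1}([\sigma])$ is a finite union of cylinders that can be computed from $\sigma$: extend $\sigma$ in all ways to the next block boundary and invert the permutations. Hence the open sets $F^{-1}(U_j)$ are enumerated uniformly relative to $\emptyset'$, and $\mu(F^{-1}(U_j))=\mu(U_j)\le2^{-j}$. So $(F^{-1}(U_j))$ is a test relative to $\emptyset'$, and $X\notin F^{-1}(U_j)$ for some $j$; that is, $F(X)\notin U_j$. Thus $F(X)$ is 2-random.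
\end{proof}

\begin{remark}
By Theorem~\ref{thm:F}(a), $X\in\mathcal A$ implies $F(X)\in\mathcal A$. So every $X\in\mathcal A$, in particular every 2-random $X$, starts a chain $X<_KF(X)<_KF(F(X))<_K\cdots$ inside the Turing degree of $X$.
\end{remark}

\section{A permutation that moves information forward}\label{sec:perm}

By (F1), one way to secure $X\le_KY$ is to make sure that $Y\upharpoonright n$ computes a list of boundedly many candidates for $X\upharpoonright n$. If the same holds with $X$ and $Y$ exchanged, then $X\equiv_KY$; this happens, for instance, when $Y$ is obtained by flipping a computable set of bits. We need a bijection for which the lists are short in one direction only.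

A count shows how much asymmetry is possible. Let $g$ be a permutation of the strings of a fixed length, write $x=g(y)$, and fix $l$. Form the bipartite graph whose edges are the pairs $(y\upharpoonright l,\,x\upharpoonright l)$. If every vertex on the $y$-side has degree at most 3, there are at most $3\cdot2^l$ edges, so the vertices on the $x$-side of degree at least $2^b$ make up a fraction at most $3\cdot2^{-b}$ of all $l$-bit strings. The prefix of $y$ can exceed the prefix of $x$ in complexity by about $b$ bits only at such vertices. A gain of $b$ bits must therefore be an event of probability $O(2^{-b})$, and the best we can hope for is a vertex such as $0^k$ on the $x$-side, of probability $2^{-k}$, that is joined to all $2^k$ strings of length $k$.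

The rule $g(\beta0^k)=0^k\beta$ for $\beta\in\{0,1\}^k$ creates this vertex. The obvious extension, $\beta\gamma\mapsto\gamma\beta$, is useless: then $y\upharpoonright k=\beta$ says nothing about $x\upharpoonright k=\gamma$. Instead we move the remaining strings as little as possible. Identify $\{0,1\}^{2k}$ with $\{0,\dots,4^k-1\}$ by binary notation, most significant bit first, and write $y=\beta2^k+\gamma$ with $0\le\beta,\gamma<2^k$, so that $y=\beta\gamma$ as a string. Pull the multiples of $2^k$ to the front of the list $0,1,\dots,4^k-1$ and keep all other numbers in their order; let $g_k(y)$ be the new position of $y$. A number $y$ with $\gamma\ge1$ is overtaken by the $2^k-1-\beta$ multiples of $2^k$ that are larger than $y$, so for $k\ge1$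
\[
g_k(y)=\begin{cases}\beta&\text{if }\gamma=0,\\ y+(2^k-1-\beta)&\text{if }\gamma\ge1.\end{cases}
\]
One can confirm from the formula that $g_k$ is a permutation. The $y$ with $\gamma=0$ map bijectively onto $[0,2^k)$. For $\gamma\ge1$ we have $g_k(y)=2^k+\beta(2^k-1)+(\gamma-1)$ with $0\le\beta<2^k$ and $0\le\gamma-1<2^k-1$; by division with remainder by $2^k-1$, these values run through $[2^k,4^k)$ exactly once. Let $h_k=g_k^{-1}$. As strings,
\begin{equation}\label{eq:h}
h_k(0^k\beta)=\beta0^k\qquad(\beta\in\{0,1\}^k).
\end{equation}

\begin{example}
The map $g_1$ exchanges $01$ and $10$. The asymmetry first shows for $k=2$, where the values $x=g_2(\beta\gamma)$ are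
\[
\begin{array}{c|cccc}
&\gamma=00&\gamma=01&\gamma=10&\gamma=11\\\hline
\beta=00&0000&0100&0101&0110\\
\beta=01&0001&0111&1000&1001\\
\beta=10&0010&1010&1011&1100\\
\beta=11&0011&1101&1110&1111
\end{array}
\]
Take $l=2$. Knowing $y\upharpoonright2=\beta$ means knowing the row, and no row shows more than three values of $x\upharpoonright2$; in row $10$ they are $00$, $10$, $11$. But the value $x\upharpoonright2=00$ occurs in all four rows. For general $k$ the first number stays 3 and the second is $2^k$.
\end{example}

\begin{lemma}\label{lem:three}
From $k$, $l\le2k$ and $y\upharpoonright l$, where $y\in\{0,1\}^{2k}$, one can compute a list of at most three strings that contains $g_k(y)\upharpoonright l$.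
\end{lemma}

\begin{proof}
Let $x=g_k(y)$ and $M=2^{2k-l}$. For $z\in\{0,1\}^{2k}$, the string $z\upharpoonright l$ is the $l$-bit binary notation of $\lfloor z/M\rfloor$, so we know $p=\lfloor y/M\rfloor$. If $l>k$ we also know $\beta$. We may not know whether $\gamma=0$, so we list candidates for both cases.

Suppose $\gamma=0$, so that $x=0^k\beta$. Then $x\upharpoonright l=0^l$ if $l\le k$, and $x\upharpoonright l=0^k(\beta\upharpoonright(l-k))$ if $l>k$. This is one computable candidate.

Suppose $\gamma\ge1$, so that $x=y+D$ with $D=2^k-1-\beta$. Let $d=\lfloor D/M\rfloor$. Adding $pM\le y<(p+1)M$ and $dM\le D<(d+1)M$ gives $(p+d)M\le x<(p+d+2)M$, so $\lfloor x/M\rfloor\in\{p+d,\,p+d+1\}$. The number $d$ is computable from our data: if $l\le k$, then $D<2^k\le M$ and $d=0$, and if $l>k$, then $\beta$ and hence $D$ are known. This gives two more candidates, of which we discard any that is at least $2^l$.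
\end{proof}

\section{The maps $F_A$}\label{sec:maps}

We cut a real into blocks of lengths $2k_1,2k_2,\dots$ and apply $h_{k_i}$ to the $i$-th block. If the $k_i$ are bounded, prefixes of the two reals determine each other up to boundedly many candidates and nothing is gained, so the $k_i$ must grow. If $\sum_i2^{-k_i}<\infty$, then by the Borel--Cantelli lemma almost every real has only finitely many blocks that begin with $0^{k_i}$. So $k_i$ should stay below about $\log i$, and we take it slightly smaller, so that the expected number of such blocks with index between $N/2$ and $N$ is of order $(\log N)^3$; this will have to outweigh coding overheads of order $\log N$. For $i\ge1$ let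
\[
\ell_i=\lceil\log(i+1)\rceil,\qquad u_i=3\lceil\log\ell_i\rceil,\qquad k_i=\max\{1,\ \ell_i-u_i\}.
\]
Then $1\le k_i\le\ell_i$, and $k_i=\ell_i-u_i$ for all large $i$. From $i+1\le2^{\ell_i}\le2(i+1)$ and $\ell_i^3\le2^{u_i}\le8\ell_i^3$ we get, for all large $i$,
\begin{equation}\label{eq:ki}
\frac{i+1}{8\ell_i^3}\le2^{k_i}\le\frac{2(i+1)}{\ell_i^3}.
\end{equation}
Write $X=x_1x_2x_3\cdots$ with $|x_i|=2k_i$, and put
\[
s_i=\sum_{j<i}2k_j,\qquad w_i=X\upharpoonright s_i=x_1\cdots x_{i-1}.
\]
The sequence $(s_i)$ is computable and strictly increasing with $s_1=0$, so from any $m$ we can compute the index $i$ with $s_i\le m<s_{i+1}$. Since $k_j\le\ell_j\le\ell_i$ for $j\le i$,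
\begin{equation}\label{eq:si}
2i\le s_{i+1}\le2i\,\ell_i .
\end{equation}

For Theorem~\ref{thm:strong} we want infinitely many independent switches, each controlling a positive proportion of the blocks. Let $v(i)$ be the exponent of 2 in $i$; thus $v(i)=e$ if and only if $i\equiv2^e\pmod{2^{e+1}}$. For a computable set $A\subseteq\omega$ let
\[
F_A(X)=y_1y_2y_3\cdots,\qquad y_i=\begin{cases}h_{k_i}(x_i)&\text{if }v(i)\in A,\\x_i&\text{otherwise.}\end{cases}
\]
The same rule defines a permutation of $\{0,1\}^{s_i}$ for each $i$, also written $F_A$, which is computable together with its inverse, and $F_A$ maps the cylinder $[w]$ onto $[F_A(w)]$ when $|w|=s_i$. These cylinders generate the topology and have equal measure, so $F_A$ is a computable measure-preserving homeomorphism with computable inverse, and $F_A(X)\equiv_TX$. Note that $F_\emptyset$ is the identity. We put $F=F_\omega$.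

\begin{lemma}\label{lem:monotone}
If $A\subseteq B$ are computable, there is a constant $c$ such that $K(F_A(X)\upharpoonright m)\le K(F_B(X)\upharpoonright m)+c$ for all $X$ and $m$.
\end{lemma}

\begin{proof}
Given $F_B(X)\upharpoonright m$, compute $i$ with $s_i\le m<s_{i+1}$. Let $y_j$ be the $j$-th block of $F_B(X)$. If $v(j)\in B\setminus A$, then $y_j=h_{k_j}(x_j)$ and the $j$-th block of $F_A(X)$ is $x_j=g_{k_j}(y_j)$. Otherwise $v(j)$ lies in both sets or in neither, because $A\subseteq B$, and the $j$-th block of $F_A(X)$ is $y_j$. Since $A$ and $B$ are computable, we can decide which case holds. For $j<i$ we know $y_j$ completely and recover the $j$-th block of $F_A(X)$ exactly. Of $y_i$ we know the first $l=m-s_i$ bits; they give the first $l$ bits of the $i$-th block of $F_A(X)$ exactly if $v(i)\notin B\setminus A$, and up to three candidates by Lemma~\ref{lem:three} if $v(i)\in B\setminus A$. So one procedure, independent of $X$ and $m$, computes from $F_B(X)\upharpoonright m$ a list of at most three strings containing $F_A(X)\upharpoonright m$. Apply (F1).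
\end{proof}

Only the incomplete block is ambiguous, so the losses do not add up over the blocks. This is the reason for using permutations.

\section{Blocks that begin with zeros}\label{sec:zeros}

Suppose $x_i=0^{k_i}\beta$. Halfway through block $i$, the prefix of $X$ is computable from $w_i$, while the prefix of $F(X)$ computes the pair $(w_i,\beta)$. So we need blocks for which $K(w_i,\beta)-K(w_i)$ is close to $k_i$. Some hypothesis on $X$ is necessary: by \eqref{eq:h}, $h_k(0^{2k})=0^{2k}$, so $F$ fixes $0^\omega$.

\begin{lemma}\label{lem:main}
Let $X\in\mathcal A$ and $e\in\omega$. There are infinitely many $i$ with $v(i)=e$ such that $x_i=0^{k_i}\beta$ for some $\beta\in\{0,1\}^{k_i}$ and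
\[
K(w_i,\beta)>K(w_i)+k_i-u_i .
\]
\end{lemma}

The proof is a compression argument. If the lemma fails, then in each late block with $v(i)=e$ the real $X$ avoids the strings $0^{k_i}\beta$ with $\beta$ complex. These form a fraction of about $2^{-k_i}$ of all blocks, and avoiding them throughout $N/2\le i<N$ saves a multiple of $(\log N)^3$ bits. The difficulty is that by (F3) ``complex'' refers to $K(\beta\mid w_i,K(w_i))$, and a decoder cannot compute $K(w_i)$. We therefore confine $K(w_i)$ to $O(\log N)$ possible values and let the decoder allow all of them. This multiplies the number of simple strings $\beta$ by $O(\log N)$, and the margin $u_i$ in the statement, which is worth a factor $\ell_i^{-3}$, pays for it.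

\begin{proof}
Suppose the lemma fails. Then there is $i_0$ such that $K(w_i,\beta)\le K(w_i)+k_i-u_i$ whenever $i\ge i_0$, $v(i)=e$ and $x_i=0^{k_i}\beta$. By (F3) there is a constant $a\in\omega$ such that for these $i$ and $\beta$
\begin{equation}\label{eq:simple}
K(\beta\mid w_i,K(w_i))\le k_i-u_i+a .
\end{equation}
Fix $c$ such that $K(X\upharpoonright n)\ge n-c$ for infinitely many $n$. Call $N$ \emph{good} if some such $n$ satisfies $s_N\le n<s_{N+1}$. There are infinitely many good $N$. For good $N$, the letter $n$ denotes such a length; by \eqref{eq:si}, $n+1\le2N\ell_N\le N^2$ for large $N$, so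
\begin{equation}\label{eq:logn}
\log(n+1)\le2\log N .
\end{equation}

\emph{Step 1: locating $K(w_i)$.} Let $N$ be good and large, and let $1\le i\le N$. Applying (F2) to $X\upharpoonright n$, split as $w_i$ followed by $n-s_i$ further bits, gives
\[
n-c\le K(X\upharpoonright n)\le K(w_i)+(n-s_i)+2\log(n+1)+O(1),
\]
and (F2) with $\sigma$ empty gives $K(w_i)\le s_i+2\log(n+1)+O(1)$. By \eqref{eq:logn}, $|K(w_i)-s_i|\le4\log N+O(1)$. With $L_N=\lceil5\log N\rceil$, which is computable from $N$, we obtain for all large good $N$
\begin{equation}\label{eq:window}
|K(w_i)-s_i|\le L_N\qquad(1\le i\le N).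
\end{equation}
A single incompressible length $n$ controls all earlier $w_i$; this is why incompressibility at infinitely many lengths suffices. Without the lower bound, $K(w_i)$ would have about $s_i$ possible values, more than the number $2^{k_i}$ of strings $\beta$, and the count below would be empty.

\emph{Step 2: a c.e.\ set containing $w_N$.} Let $N\ge2$ be arbitrary. Call $i$ \emph{relevant} for $N$ if $N/2\le i<N$ and $v(i)=e$. For relevant $i$ and $w\in\{0,1\}^{s_i}$ let $V_N(w)$ be the set of $\beta\in\{0,1\}^{k_i}$ such that
\[
K(\beta\mid w,q)\le k_i-u_i+a\quad\text{for some integer $q\ge0$ with }|q-s_i|\le L_N .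
\]
Let $T_N$ be the set of strings $\sigma=\sigma_1\cdots\sigma_{N-1}$ with $|\sigma_i|=2k_i$ such that, for every relevant $i$, either $\sigma_i$ does not begin with $0^{k_i}$, or $\sigma_i=0^{k_i}\beta$ with $\beta\in V_N(\sigma\upharpoonright s_i)$. Membership in $T_N$ is a finite conjunction of c.e.\ conditions, so the sets $T_N$ are c.e.\ uniformly in $N$, with $e$ and $a$ fixed. If $N$ is good, large and $N/2\ge i_0$, then $w_N\in T_N$: for relevant $i$ with $x_i=0^{k_i}\beta$, the value $q=K(w_i)$ witnesses $\beta\in V_N(w_i)$ by \eqref{eq:simple} and \eqref{eq:window}.

\emph{Step 3: the size of $T_N$.} Let $N$ be large, good or not, and let $i$ be relevant. Then $\ell_i\ge\log(N/2)\ge\frac12\log N$, so $2^{-u_i}\le\ell_i^{-3}\le8/(\log N)^3$. There are at most $2L_N+1$ values of $q$, so (F4) gives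
\[
|V_N(w)|\le(2L_N+1)\,2^{k_i-u_i+a}\le2^{k_i}\cdot\frac{8\cdot2^a(2L_N+1)}{(\log N)^3}\le2^{k_i-1},
\]
the last step because $L_N=O(\log N)$. Build an element of $T_N$ block by block. Whatever the earlier blocks are, a relevant block $\sigma_i$ can be chosen in at most
\[
(4^{k_i}-2^{k_i})+2^{k_i-1}=4^{k_i}\bigl(1-2^{-k_i-1}\bigr)
\]
ways, and any other block in at most $4^{k_i}$ ways. By \eqref{eq:ki} and $i+1\le N$ we have $2^{k_i}\le16N/(\log N)^3$, so $2^{-k_i-1}\ge(\log N)^3/(32N)$. The interval $[N/2,N)$ contains $\lfloor N/2\rfloor$ consecutive integers, and the relevant ones form a residue class modulo $2^{e+1}$; so there are at least $N/2^{e+2}-2\ge N/2^{e+3}$ of them. Since $\prod_{i<N}4^{k_i}=2^{s_N}$ and $1-t\le\exp(-t)\le2^{-t}$ for $t\ge0$,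
\[
\log|T_N|\le s_N-\frac{N}{2^{e+3}}\cdot\frac{(\log N)^3}{32N}=s_N-\frac{(\log N)^3}{2^{e+8}} .
\]

\emph{Step 4: compression.} Let $\lambda_N=\lfloor\log N\rfloor$ and $t_N=s_N-\lfloor\lambda_N^3/2^{e+8}\rfloor$. This integer is computable from $N$, it is nonnegative for large $N$ because $s_N\ge2(N-1)$, and $|T_N|\le2^{t_N}$ for all $N$ beyond some $N_0$ by Step 3. Apply (F5) to the family $(T_N)_{N\ge N_0}$. For large good $N$ it gives $K(w_N)\le s_N-\lambda_N^3/2^{e+8}+2\log N+O(1)$, and then (F2) and \eqref{eq:logn} give
\[
n-c\le K(X\upharpoonright n)\le K(w_N)+(n-s_N)+2\log(n+1)+O(1)\le n-\frac{\lambda_N^3}{2^{e+8}}+6\log N+O(1).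
\]
So $\lambda_N^3/2^{e+8}\le6\log N+O(1)$ for infinitely many $N$, which is false.
\end{proof}

\section{The gain in the middle of a block}\label{sec:gain}

\begin{lemma}\label{lem:gain}
Let $X\in\mathcal A$, let $A,B$ be computable, and let $e\in A\setminus B$. Then for infinitely many $m$,
\[
K(F_A(X)\upharpoonright m)-K(F_B(X)\upharpoonright m)\ge\log m-7\log\log m-O(1).
\]
In particular, $F_A(X)\not\le_KF_B(X)$.
\end{lemma}

\begin{proof}
Take a large $i$ and $\beta$ as in Lemma~\ref{lem:main}, and put $m=s_i+k_i$. Since $v(i)=e\in A\setminus B$, the $i$-th block of $F_A(X)$ is $h_{k_i}(0^{k_i}\beta)=\beta0^{k_i}$ by \eqref{eq:h}, and the $i$-th block of $F_B(X)$ is $0^{k_i}\beta$. Thus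
\[
F_A(X)\upharpoonright m=F_A(w_i)\,\beta,\qquad F_B(X)\upharpoonright m=F_B(w_i)\,0^{k_i}.
\]
From the first string we compute $i$ from its length, split off $\beta$, and invert $F_A$ on the first $s_i$ bits; this yields $(w_i,\beta)$. From $w_i$ we compute $i$ from its length $s_i$, and then the second string. By (F1) and Lemma~\ref{lem:main},
\[
K(F_A(X)\upharpoonright m)-K(F_B(X)\upharpoonright m)\ge K(w_i,\beta)-K(w_i)-O(1)\ge k_i-u_i-O(1).
\]
For large $i$ we have $\log i\le\ell_i\le2\log i$, so $u_i\le3\log\log i+6$ and
\[
k_i-u_i=\ell_i-2u_i\ge\log i-6\log\log i-12 .
\]
It remains to pass from $i$ to $m$. By \eqref{eq:si}, $i\le2i-1\le m<2i\ell_i\le4i\log i$. Hence $\log\log i\le\log\log m$ and $\log i\ge\log m-\log\log m-2$, which gives the bound. Distinct $i$ give distinct $m$, and the bound tends to infinity with $m$.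
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:F}]
Take $F=F_\omega$ and recall that $F_\emptyset$ is the identity. Part (a) is Lemma~\ref{lem:monotone} for the pair $\emptyset\subseteq\omega$. Part (b) is Lemma~\ref{lem:gain} with $A=\omega$, $B=\emptyset$ and $e=0$; together with (a) it gives $X<_KF(X)$.
\end{proof}

With Section~\ref{sec:reduction}, this also completes the proof of Theorem~\ref{thm:answer}.

\section{Partial orders above a degree, and the size of the gap}\label{sec:orders}

An \emph{embedding} of partial orders is a map $f$ such that $p\le q$ if and only if $f(p)\le f(q)$. Lemmas~\ref{lem:monotone} and~\ref{lem:gain} transfer inclusion of computable sets to the $K$-degrees, so we need to embed countable orders into the computable sets. The usual embedding $p\mapsto\{q:q\le p\}$ produces sets that are as complicated as the order, which need not be computable. But each set only has to be computable by itself, with no uniformity, and we can arrange that it is determined by a finite part of the order.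

\begin{lemma}\label{lem:poset}
Every nonempty countable partial order $P$ embeds into the nonempty computable subsets of $\omega$, ordered by inclusion.
\end{lemma}

\begin{proof}
List $P$ as $p_0,p_1,\dots$, with repetitions if $P$ is finite. For $q\in P$ define $\varphi_q\in2^\omega$ by $\varphi_q(j)=1$ if and only if $q\le p_j$. Let $T$ be the set of all initial segments of the $\varphi_q$; it contains the empty string, and each of its elements has a one-bit extension in $T$. For $Z\in2^\omega$ define $r(Z)\in2^\omega$ bit by bit, following $Z$ whenever $T$ allows it: $r(Z)(j)=Z(j)$ if the string $r(Z)\upharpoonright j$ followed by $Z(j)$ lies in $T$, and $r(Z)(j)=1-Z(j)$ otherwise. By induction on $t$, the string $r(Z)\upharpoonright t$ lies in $T$, depends only on $Z\upharpoonright t$, and equals $Z\upharpoonright t$ if $Z\upharpoonright t\in T$.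

Let $Z_n\in2^\omega$ be the sequence of binary digits of $n$, least significant first, and put $A_j=\{n:r(Z_n)(j)=1\}$. Whether $n\in A_j$ depends only on $Z_n\upharpoonright(j+1)$, that is, on $n$ modulo $2^{j+1}$. So $A_j$ is periodic and hence computable.

Fix $i,j$ and let $t=\max\{i,j\}+1$. Suppose $p_i\le p_j$ and $n\in A_i$. Choose $q$ with $r(Z_n)\upharpoonright t=\varphi_q\upharpoonright t$. Then $\varphi_q(i)=1$, so $q\le p_i\le p_j$, so $\varphi_q(j)=1$ and $n\in A_j$. Next choose $n$ with $Z_n\upharpoonright t=\varphi_{p_i}\upharpoonright t$. Then $r(Z_n)\upharpoonright t=\varphi_{p_i}\upharpoonright t$, so $n\in A_i$, which shows $A_i\ne\emptyset$, and $n\notin A_j$ if $p_i\not\le p_j$. Thus $p_i\le p_j$ if and only if $A_i\subseteq A_j$. In particular $A_i=A_j$ when $p_i=p_j$, so $p_j\mapsto A_j$ is a well-defined embedding.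
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) Let $X\in\mathcal A$. For computable $A,B$, Lemmas~\ref{lem:monotone} and~\ref{lem:gain} give
\[
A\subseteq B\iff F_A(X)\le_KF_B(X).
\]
For $A\ne\emptyset$ we have $\emptyset\subseteq A$ and $A\not\subseteq\emptyset$, so $X=F_\emptyset(X)<_KF_A(X)$. Hence $A\mapsto F_A(X)$ induces an embedding of the nonempty computable sets into the $K$-degrees strictly above $X$, and $F_A(X)\equiv_TX$. Compose it with the embedding of Lemma~\ref{lem:poset}; the empty order needs no argument. If $X\notin\mathcal A$, choose a 1-random $R$. Then $R\in\mathcal A$ and $X<_KR$ by Lemma~\ref{lem:outside}, so the embedding above $R$ lies strictly above $X$. If $X$ is 2-random, the cone above $X$ is countable by the known fact quoted in Section~\ref{sec:intro}, and since embeddings are injective, only countable orders embed there.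

(2) By (F2) and (F6),
\[
K(Y\upharpoonright n)-K(X\upharpoonright n)\le\bigl(n+K(n)+O(1)\bigr)-\bigl(n-O(1)\bigr)=K(n)+O(1).
\]
The binary expansion $\tau$ of $n\ge2$ has length $\lfloor\log n\rfloor+1$, so (F1) and (F2) with $\sigma$ empty give $K(n)\le|\tau|+2\log(|\tau|+1)+O(1)\le\log n+2\log\log n+O(1)$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{Kdegrees}
\emph{The $K$-degrees, low for $K$ degrees, and weakly low for $K$ sets},
\texttt{http://projecteuclid.org/download/pdf\_1/euclid.ndjfl/1265899121}.

\end{thebibliography}
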